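\title{Non-discrete strongly reflexive topologies on abelian groups of infinite exponent}

\begin{abstract}
A topological abelian group is strongly reflexive if all closed subgroups and all Hausdorff quotients of the group and of its dual group satisfy Pontryagin duality. We prove that every abelian group of infinite exponent admits a non-discrete strongly reflexive group topology. The topologies are first constructed on $\mathbb{Z}$, on $\mathbb{Z}(p^\infty)$ and on certain direct sums of finite cyclic groups, as duals of Polish groups of characters that send prescribed sequences to zero; the sequences are chosen so that the group and its dual have very few closed subgroups. We also show that every reflexive topology on a countable group of finite exponent is discrete, so that a countable group admits a non-discrete strongly reflexive topology exactly when it has infinite exponent.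
\end{abstract}

\section{Introduction}

All groups in this paper are abelian and all topological groups are Hausdorff. We write the circle group additively, $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, and $\|z\|\in[0,\frac12]$ is the distance from $z\in\mathbb{T}$ to $0$ (for real $z$, the distance to $\mathbb{Z}$). The \emph{dual} $G^\wedge$ of a topological group $G$ is the group of continuous homomorphisms (\emph{characters}) $G\to\mathbb{T}$ with the compact-open topology: a base at $0$ consists of the sets $\{\chi:\|\chi(x)\|\le\varepsilon\text{ for all }x\in K\}$ with $K\subset G$ compact and $\varepsilon>0$. The bidual $G^{\wedge\wedge}=(G^\wedge)^\wedge$ carries the compact-open topology as well. The group $G$ is \emph{reflexive} if the evaluation map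
\[
\alpha_G\colon G\to G^{\wedge\wedge},\qquad \alpha_G(x)(\chi)=\chi(x),
\]
is a topological isomorphism, and \emph{strongly reflexive} if all closed subgroups and all Hausdorff quotients of $G$, and all closed subgroups and all Hausdorff quotients of $G^\wedge$, are reflexive. A group $G$ has \emph{infinite exponent} if there is no integer $n\ge1$ with $nG=0$.

Locally compact abelian (LCA) groups are reflexive by Pontryagin duality, and closed subgroups, Hausdorff quotients and duals of LCA groups are again LCA. So every LCA group is strongly reflexive; strong reflexivity asks a group to behave like an LCA group under the four operations in the definition. The discrete topology always qualifies, and the natural question is which abstract groups carry a non-discrete topology of this kind. Local compactness does not help for countable groups, because a countable LCA group is discrete by the Baire category theorem. Already for $\mathbb{Z}$, then, one has to leave the class of LCA groups. Gabrielyan showed that every abelian group of infinite exponent admits a non-discrete reflexive group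 topology. The survey \cite{survey} poses the corresponding problem for strong reflexivity:

\begin{quote}
\emph{Does every abelian group of infinite exponent admit a non-discrete strongly reflexive group topology?}
\end{quote}

Reflexivity concerns the single pair $G$, $G^\wedge$. Strong reflexivity imposes a condition for every closed subgroup: if $L\le G$ is closed and $G/L$ is reflexive, then in particular the characters of $G$ vanishing on $L$ must separate the points of $G/L$, and the same is required on the dual side. The dual of a non-discrete topology on $\mathbb{Z}$ is a subgroup of $\mathbb{T}$ with a finer topology, and in the simplest example it contains infinite discrete subgroups, whose quotients are not visibly reflexive (Example~\ref{ex:one}). This might suggest a negative answer. On the other hand, the topology is ours to choose, and it can be chosen so as to destroy almost all closed subgroups.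

\begin{theorem}\label{thm:main}
Every abelian group of infinite exponent admits a non-discrete strongly reflexive group topology. It can be chosen so that some countable open subgroup has a Polish dual.
\end{theorem}

For countable groups the hypothesis cannot be dropped. Let $\mathfrak{c}$ denote the cardinality of the continuum.

\begin{theorem}\label{thm:scope}
\begin{itemize}
\item[(a)] Every abelian group $G$ that has infinite exponent or satisfies $|G|\ge\mathfrak{c}$ admits a non-discrete strongly reflexive topology.
\item[(b)] If $G$ is countable of finite exponent, every reflexive topology on $G$ is discrete.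
\end{itemize}
Hence for a countable group $G$ the following are equivalent: $G$ has infinite exponent; $G$ admits a non-discrete reflexive topology; $G$ admits a non-discrete strongly reflexive topology. Under the continuum hypothesis, an infinite abelian group admits a non-discrete strongly reflexive topology if and only if it is not countable of finite exponent.
\end{theorem}

No claim is made for groups of finite exponent with $\aleph_0<|G|<\mathfrak{c}$, which exist only if the continuum hypothesis fails.

\subsection*{The method}
Strong reflexivity passes from an open subgroup to the whole group (Section~\ref{sec:open}), and a group of infinite exponent contains $\mathbb{Z}$, or $\mathbb{Z}(p^\infty)$, or a direct sum $\bigoplus_j\mathbb{Z}(d_j)$ in which the $d_j$ are rapidly growing primes or powers of one prime. So it is enough to treat these countable groups. For a countable group $G$ we prescribe sequences in $G$ that are to converge to $0$, and let $X$ be the group of all homomorphisms $G\to\mathbb{T}$ that send them to null sequences. This $X$ is a Polish group, and as soon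 as all its characters come from $G$, the groups $X$ and $G=X^\wedge$ are reflexive and dual to each other (Section~\ref{sec:null}). Two opposing demands are then made on the sequences. They must be \emph{rich}, so that few closed subgroups survive:
\begin{itemize}
\item for $G=\mathbb{Z}$, every closed subgroup of $X$ is finite or equal to $X$ (Section~\ref{sec:Z});
\item for $G=\bigoplus_j\mathbb{Z}(d_j)$, every proper closed subgroup of $G$ is discrete and every nonzero closed subgroup of $X$ has compact quotient (Section~\ref{sec:torsion}); the group $\mathbb{Z}(p^\infty)$ arises as a quotient.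
\end{itemize}
And they must be \emph{sparse}, so that $X$ acquires no characters beyond $G$; sparseness enters through a lemma on lacunary sets of integers (Section~\ref{sec:lac}). Section~\ref{sec:graded} shows both demands at work on a single sequence of integers.

\section{Preliminaries}\label{sec:prelim}

For an abstract group $A$, $\operatorname{Hom}(A,\mathbb{T})$ is the group of all homomorphisms $A\to\mathbb{T}$ with the topology of pointwise convergence; it is compact, and metrizable if $A$ is countable. For $n\ge1$ let $\mathbb{T}[n]=\frac1n\mathbb{Z}/\mathbb{Z}$ be the cyclic subgroup of order $n$ of $\mathbb{T}$. The group $\mathbb{Z}(p^\infty)=\bigcup_k\mathbb{T}[p^k]$ is the $p$-primary part of $\mathbb{T}$; its proper subgroups are finite. A topological group has \emph{sufficiently many characters} if its continuous characters separate points; reflexive groups do, since $\alpha_G$ is injective. A \emph{CI group} is a group with a separable, complete, translation-invariant metric. CI groups are Polish, and closed subgroups and countable products of CI groups are CI groups.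 Examples are $\operatorname{Hom}(A,\mathbb{T})$ for countable $A$, and the group $c_0(\mathbb{T})$ of null sequences in $\mathbb{T}$ with the metric $\sup_i\|y_i-y_i'\|$.

\begin{lemma}\label{lem:circle}
\begin{itemize}
\item[(a)] If $c\le\frac14$ and $\|kz\|\le c$ for $k=1,\dots,N$, then $\|z\|\le c/N$.
\item[(b)] A subgroup of $\mathbb{T}$ contained in $\{z:\|z\|\le\frac14\}$ is trivial.
\item[(c)] Let $\chi\colon A\to\mathbb{T}$ be a homomorphism and $(x_k)_{k\in I}$, $I\subset\mathbb{N}$, a family in $A$ such that $\|\chi(\sum_{k\in I'}\pm x_k)\|\le\frac14$ for all finite $I'\subset I$ and all choices of signs. Then $\sum_{k\in I}\|\chi(x_k)\|\le\frac14$.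
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $t=\|z\|$, so that $z=\pm t+\mathbb{Z}$ and $t\le c$. If $kt\le c$ and $k<N$, then $(k+1)t\le2c\le\frac12$, so $(k+1)t=\|(k+1)z\|\le c$. By induction $Nt\le c$. Part (b) follows by letting $N\to\infty$.

(c) Let $t_k=\|\chi(x_k)\|\le\frac14$ and choose the signs so that $\chi(\pm x_k)=t_k+\mathbb{Z}$. If $\sum_kt_k>\frac14$, the first partial sum exceeding $\frac14$ lies in $(\frac14,\frac12]$, so it equals the norm of $\chi$ at the corresponding signed sum, contrary to the hypothesis.
\end{proof}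

We use the following standard facts.
\begin{itemize}
\item[(S1)] \emph{Pontryagin duality.} LCA groups, in particular discrete and compact groups, are reflexive, and the dual of a discrete group $A$ is $\operatorname{Hom}(A,\mathbb{T})$. If $B$ is a closed subgroup of a compact group $K$, every character of $B$ extends to $K$, and for $x\in K\setminus B$ some character of $K$ vanishes on $B$ but not at $x$. If $F$ is finite, a subgroup $Y$ of $\operatorname{Hom}(F,\mathbb{T})$ consists of all homomorphisms vanishing on $\{g\in F:y(g)=0\text{ for all }y\in Y\}$.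
\item[(S2)] \emph{Divisibility of $\mathbb{T}$.} A homomorphism from a subgroup $B$ of an abstract group $A$ to $\mathbb{T}$ extends to $A$, and for $a\in A\setminus B$ some homomorphism $A\to\mathbb{T}$ vanishes on $B$ but not at $a$.
\item[(S3)] \emph{The dual of a reflexive group is reflexive.} Indeed, the map $\xi\mapsto\xi\circ\alpha_G$ from $G^{\wedge\wedge\wedge}$ to $G^\wedge$ is a left inverse of $\alpha_{G^\wedge}$, and it is a topological isomorphism if $\alpha_G$ is one.
\item[(S4)] \emph{Ascoli's theorem.} An equicontinuous subset of $G^\wedge$ that is closed in $\mathbb{T}^G$ is compact in $G^\wedge$. A set of continuous functions on a compact space that is compact for uniform convergence is equicontinuous.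
\item[(S5)] \emph{Open mapping theorem.} A continuous surjective homomorphism between Polish groups is open.
\item[(S6)] \emph{Invariant means.} For every abelian group $A$ there is a linear functional $\mathfrak{m}$ on the bounded functions $f\colon A\to\mathbb{R}$ with $\inf f\le\mathfrak{m}(f)\le\sup f$ and $\mathfrak{m}(f(b+\cdot))=\mathfrak{m}(f)$ for $b\in A$.
\item[(S7)] \emph{Compact subgroups.} If $K\le G$ is compact and $Z\subset G$ is closed, then $Z+K$ is closed. If $K$ and $G/K$ are compact, then $G$ is compact.
\end{itemize}
Finally, two theorems of Banaszczyk, Chasco and Mart\'{\i}n-Peinador \cite{BCM}: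
\begin{itemize}
\item[(B1)] If $A$ is an open subgroup of $G$, then $G$ is reflexive if and only if $A$ is.
\item[(B2)] If $K\le G$ is compact and $G$ has sufficiently many characters, then $G$ is reflexive if and only if $G/K$ is.
\end{itemize}

\section{Groups defined by null sequences}\label{sec:null}

Let $G$ be a countable group and $\Sigma=(S_s)_{s\ge0}$ a family of sequences $S_s=(b_{s,i})_{i}$ in $G$. If a group topology on $G$ makes all $S_s$ converge to $0$, its characters lie in
\[
X_\Sigma=\{x\in\operatorname{Hom}(G,\mathbb{T}):x(b_{s,i})\to0\text{ as }i\to\infty,\text{ for every }s\}.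
\]
We give $X_\Sigma$ the topology induced by the embedding
\[
x\mapsto\bigl(x,((x(b_{s,i}))_i)_s\bigr)\in\operatorname{Hom}(G,\mathbb{T})\times\prod_sc_0(\mathbb{T}).
\]
The image is closed: if $x_n\to x$ pointwise and $(x_n(b_{s,i}))_i\to y_s$ in $c_0(\mathbb{T})$, then $(x(b_{s,i}))_i=y_s$. So $X_\Sigma$ is a CI group. A base at $0$ is formed by the sets
\begin{equation}\label{eq:base}
\bigl\{x\in X_\Sigma:\|x(g)\|\le\tfrac1{4n}\text{ for all }g\in F\cup S_0\cup\dots\cup S_{s}\bigr\},\qquad F\subset G\text{ finite},
\end{equation}
where $S_s$ also denotes the set of terms. By Lemma~\ref{lem:circle}(a), the set \eqref{eq:base} equals $\{x:\|x(g)\|\le\frac14\text{ for all }g\in A\}$, where $A$ consists of the multiples $kg$ with $1\le k\le n$ and $g\in F\cup S_0\cup\dots\cup S_s$. Each $g\in G$ defines a character $x\mapsto x(g)$ of $X_\Sigma$, \emph{evaluation at $g$}. The next proposition reduces reflexivity to the computation of the characters of $X_\Sigma$.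

\begin{proposition}\label{prop:null}
Suppose that $X=X_\Sigma$ separates the points of $G$ and that every character of $X$ is evaluation at an element of $G$. Then $X$ is reflexive. Hence $(G,\tau):=X^\wedge$ is reflexive, $(G,\tau)^\wedge\cong X$, and $b_{s,i}\to0$ in $\tau$ as $i\to\infty$, for every $s$.
\end{proposition}

\begin{proof}
By assumption $X^\wedge=G$ as groups. A compact set $C\subset X$ has compact image in each factor $c_0(\mathbb{T})$. Covering that image by finitely many $\varepsilon$-balls gives $\sup_{x\in C}\|x(b_{s,i})\|\le2\varepsilon$ for large $i$. Thus $b_{s,i}\to0$ in $\tau$.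

\emph{$\alpha_X$ is bijective.} It is injective because $x\ne0$ means $x(g)\ne0$ for some $g$. A character $\xi$ of $(G,\tau)$ satisfies $\xi(b_{s,i})\to0$ for all $s$, so $\xi\in X$ and $\xi=\alpha_X(\xi)$.

\emph{$\alpha_X$ is continuous.} As $X$ is metrizable, it suffices to show that $\sup_{\chi\in C}\|\chi(x_n)\|\to0$ whenever $x_n\to0$ in $X$ and $C\subset X^\wedge$ is compact. The restrictions of the elements of $C$ to the compact set $\{0,x_1,x_2,\dots\}$ form a compact set for uniform convergence, which is equicontinuous at $0$ by (S4).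

\emph{$\alpha_X$ is open.} Let $U=\{x:\|x(g)\|\le\frac14\text{ for all }g\in A\}$ be a basic neighborhood, and let $U^\triangleright$ be the set of homomorphisms $\chi\colon X\to\mathbb{T}$ with $\|\chi\|\le\frac14$ on $U$. If $V$ is a neighborhood of $0$ whose $n$-fold sum $V+\dots+V$ lies in $U$, then $\|\chi\|\le\frac1{4n}$ on $V$ for all $\chi\in U^\triangleright$ by Lemma~\ref{lem:circle}(a). So $U^\triangleright$ is an equicontinuous subset of $X^\wedge$; it is closed in $\mathbb{T}^X$, hence compact by (S4), and it contains $A$. Therefore $\{\xi\in X^{\wedge\wedge}:\|\xi\|\le\frac14\text{ on }U^\triangleright\}$ is a neighborhood of $0$, and it is contained in $\alpha_X(U)$.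

The remaining statements follow from (S3).
\end{proof}

\section{One sequence of integers: what works and what fails}\label{sec:graded}

Let $G=\mathbb{Z}$ and identify $\operatorname{Hom}(\mathbb{Z},\mathbb{T})$ with $\mathbb{T}$, so that $x(a)=ax$. Let $r_1,r_2,\dots$ be powers of two, $m_0=1$ and $m_k=r_1\cdots r_k$. All systems on $\mathbb{Z}$ used below are organized in levels along the sequence $(m_k)$. A \emph{graded system} is a family of finite sets $S_{s,k}$ of positive integers ($s,k\ge0$) such that
\begin{itemize}
\item[(G1)] $m_k\in S_{s,k}\subset S_{s+1,k}$;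
\item[(G2)] $m_k$ divides every $a\in S_{s,k}$;
\item[(G3)] $2^ka\le r_k$ whenever $a\in S_{s,i}$ and $i<k$.
\end{itemize}
Elements of $S_{s,k}$ are said to have \emph{level} $k$. By (G3) with $a=m_0$ we have $r_k\ge2^k$, so $\bigcup_k\mathbb{T}[m_k]=\mathbb{Z}(2^\infty)$. Let $S_s$ be the sequence that lists $S_{s,0},S_{s,1},\dots$ in turn, and put $\|x\|_{s,k}=\max\{\|ax\|:a\in S_{s,k}\}$. Then
\[
X=X_\Sigma=\{x\in\mathbb{T}:\|x\|_{s,k}\to0\text{ as }k\to\infty,\text{ for every }s\},
\]
and the sets $U(s,\varepsilon)=\{x\in X:\|x\|_{s,k}\le\varepsilon\text{ for all }k\ge0\}$ form a base at $0$: by (G1) they decrease in $s$, and they control finite subsets of $\mathbb{Z}$ because $1\in S_{s,0}$ and $\|gx\|\le|g|\,\|x\|$.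

A character of $X$ acts on $\mathbb{T}[m_{k+1}]$ as multiplication by some integer $\beta$, and the point is to exclude that $\beta$ keeps growing with $k$. The following condition says that an integer $\beta$ of size between $m_k$ and $m_{k+1}$ can be detected by an element that the level $k$ regards as small.
\begin{itemize}
\item[(G4)] For all $s$ and $0<\delta\le\frac14$ there are $\gamma>0$ and $k_0$ such that, for all $k\ge k_0$ and all integers $\beta$ with $\frac12m_k\le|\beta|\le\frac12m_{k+1}$, there is $x\in\frac1{m_{k+1}}\mathbb{Z}$ with $|x|\le\delta/m_k$, $\|x\|_{s,k}\le\delta$ and $\|\beta x\|\ge\gamma$.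
\end{itemize}

\begin{lemma}\label{lem:graded}
Let $X$ be the group of a graded system.
\begin{itemize}
\item[(a)] $\mathbb{Z}(2^\infty)$ is the torsion subgroup of $X$ and is dense in $X$.
\item[(b)] If \textup{(G4)} holds, every character of $X$ is evaluation at an integer. Then $X$ and $(\mathbb{Z},\tau)=X^\wedge$ are reflexive and dual to each other, and $\tau$ is not discrete.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (G2), elements of level $\ge k$ annihilate $\mathbb{T}[m_k]$, so $\mathbb{Z}(2^\infty)\subset X$. If $x\in X$ has finite order, the null sequence $(m_kx)$ takes finitely many values, so $m_kx=0$ for large $k$ and $x\in\mathbb{Z}(2^\infty)$. For density, let $x\in X$ and $k\ge1$, and write $x=y+e$ with $y\in\mathbb{T}[m_k]$ and $e$ real, $|e|\le\frac1{2m_k}$. If $a$ has level $\ge k$, then $\|ae\|=\|ax\|$; if $a$ has level $<k$, then $|ae|\le a/r_k\le2^{-k}$ by (G3). So $\sup_i\|e\|_{s,i}\le\max(2^{-k},\sup_{i\ge k}\|x\|_{s,i})$, which tends to $0$ as $k\to\infty$.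

(b) Let $\chi\in X^\wedge$, and choose $s$ and $0<\delta\le\frac14$ with $\|\chi\|\le\frac14$ on $U(s,2\delta)$. On $\mathbb{T}[m_k]$, $\chi$ is multiplication by an integer $\zeta_k\in(-\frac12m_k,\frac12m_k]$. Since $\mathbb{T}[m_k]\subset\mathbb{T}[m_{k+1}]$, we have $\zeta_{k+1}\equiv\zeta_k\pmod{m_k}$, and so $\zeta_{k+1}\ne\zeta_k$ implies $|\zeta_{k+1}|\ge m_k-|\zeta_k|\ge\frac12m_k$. Take $\gamma,k_0$ from (G4), choose $k_1\ge k_0$ with $2^{1-k_1}\le\delta$, and let $I=\{k\ge k_1:\zeta_{k+1}\ne\zeta_k\}$. For $k\in I$ let $x_k$ be given by (G4) for $\beta=\zeta_{k+1}$; then $\|\chi(x_k)\|=\|\zeta_{k+1}x_k\|\ge\gamma$. The element $x_k$ is visible essentially on level $k$ only: $\|x_k\|_{s,i}=0$ for $i>k$ by (G2), $\|x_k\|_{s,k}\le\delta$, and for $a$ of level $<k$ we have $|ax_k|\le a\delta/r_k\le2^{-k}$ by (G3). Hence a finite signed sum of distinct $x_k$ has $\|\cdot\|_{s,i}\le\delta+\sum_{k\ge k_1}2^{-k}\le2\delta$ for every $i$, and lies in $U(s,2\delta)$. By Lemma~\ref{lem:circle}(c), $\gamma|I|\le\frac14$, so $I$ is finite. Thus $\zeta_k=\zeta$ for large $k$, and $\chi(x)=\zeta x$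 on $\mathbb{Z}(2^\infty)$, hence on $X$ by (a). Since $\mathbb{Z}(2^\infty)$ separates the points of $\mathbb{Z}$, Proposition~\ref{prop:null} applies, and $\tau$ is not discrete because $0\ne m_k\to0$.
\end{proof}

\begin{example}\label{ex:one}
Let $r_k\ge2^km_{k-1}$ and $S_{s,k}=\{m_k\}$, so that $X=\{x:m_kx\to0\}$ with the metric $\sup_k\|m_k(x-x')\|$. Conditions (G1)--(G3) hold.

\emph{Condition \textup{(G4)} holds with $\gamma=\delta/4$.} We may assume $\beta>0$. Let $M=m_{k+1}$, let $a\ge1$ be least with $a\beta/M\ge\delta/4$, and put $x=a/M$. Since $\beta/M\le\frac12$, we have $\frac\delta4\le\beta x<\frac\delta4+\frac12\le\frac9{16}$, so $\|\beta x\|\ge\frac\delta4$. Since $a-1<\delta M/(4\beta)\le\frac12\delta r_{k+1}$, we have $0<m_kx=a/r_{k+1}<\frac\delta2+\frac1{r_{k+1}}\le\delta$ as soon as $r_{k+1}\ge2/\delta$. So a single fast sequence already yields a non-discrete reflexive topology on $\mathbb{Z}$.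

\emph{$X$ has an infinite discrete subgroup.} Let $h=\sum_{j\ge1}2^{-j}/m_j$. For $j<k$ the number $2^{-j}m_k/m_j$ is an integer, because $2^j$ divides $r_{j+1}$. Hence $m_kh\equiv2^{-k}(1+\theta_k)\pmod1$ with $0<\theta_k=\sum_{j>k}2^{k-j}m_k/m_j\le1/r_{k+1}\le\frac14$ for $k\ge1$, and $h\in X$. For an integer $n\ne0$ choose $k\ge2$ with $2^{k-2}\le|n|<2^{k-1}$. Then $|n|2^{-k}(1+\theta_k)\in[\frac14,\frac58)$, so $\|m_k(nh)\|\ge\frac14$. Thus $\langle h\rangle$ is infinite and discrete, hence closed, and neither (B1) nor (B2) says anything about the quotient $X/\langle h\rangle$.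
\end{example}

\subsection*{The remedy}
We want the opposite of the example: every element $h\in X$ of infinite order should generate a dense subgroup. Let us see what is needed to approximate $y=\frac12$ by a multiple of $h$ in the metric $\sup_l\|m_l\,\cdot\|$. Fix a large $J$. The levels $l<J$ only ask that $ch$ be very close to $y$ in $\mathbb{T}$, and some $c$ achieves this because $h$ is irrational. On the levels $l\ge J$ we have $m_ly=0$, and we need $\|m_lch\|$ small. This is what fails in the example: $m_lh$ tends to $0$ too slowly compared with $c$.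

We therefore shrink $X$ by adding test elements. Adding all $cm_l$ with $1\le c\le C_l$, $C_l\to\infty$, to level $l$ is too much: then $\|x\|_{s,l}\le\delta$ forces $\|m_lx\|\le\delta/C_l$ by Lemma~\ref{lem:circle}(a), and (G4) fails for $\beta=m_l$. Instead, for each $c$ in a range $1\le c\le C$ we choose a huge multiple $g$ of $m_J$, different $c$ getting values of very different size, put $n=g+c$, and add
\[
nm_l\text{ to level }l\quad(l\ge J),\qquad gm_l\text{ to level }J\quad(l<J).
\]
If $h$ is small on all new test elements of level $\ge J$, then $nh$ approximates $y$ on every level: $m_l(nh-y)=nm_lh$ for $l\ge J$, and $m_l(nh-y)=gm_lh+m_l(ch-y)$ for $l<J$. On the low levels one must use $g$ and not $n$: for odd $c$ we have $n\cdot\frac12=\frac12$, so placing $nm_0$ on level $J$ would violate (G2) and expel $\frac12$ from $X$.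

Three issues remain. First, the approximation must now also hold on the new test elements; this calls for a second generation of multipliers, and so on. The parameter $s$ counts generations: multiplication by $n$ will be controlled on $S_s$ by the sequence $S_{s+1}$. Second, the range $1\le c\le C$ is fixed before $h$ is known; no $C$ serves all irrational $h$ at one stage $J$, but we will see that each $h$ is served at infinitely many stages. Third, (G4) must survive. An element of $S_{s,k}$ will be a product of $m_l$ and at most $s$ multipliers of very different sizes, so that up to bounded factors the set $S_{s,k}$ is lacunary. The next section provides (G4) for such sets.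

\section{A lemma on lacunary sets}\label{sec:lac}

\begin{lemma}\label{lem:lac}
Let $D\ge1$ be an integer, $0<\delta\le\frac14$, $\Lambda\ge2^8D^2/\delta^2$, and let $b_0<\dots<b_n<b_{n+1}=M$ be positive integers with $b_{i+1}\ge\Lambda b_i$. Let $\beta\in\mathbb{R}$ with $\frac12b_0\le|\beta|\le\frac12M$. Then there is $x\in\frac1M\mathbb{Z}$ such that
\[
|x|\le\frac\delta{Db_0},\qquad\|ub_ix\|\le\delta\quad(0\le i\le n,\ u\in\{1,\dots,D\}),\qquad\|\beta x\|\ge\gamma:=\frac{\delta^2}{2^8D^2}.
\]
\end{lemma}

The idea is to locate $\beta$ between two consecutive scales, $b_l\le2\beta\le b_{l+1}$, and to start from a number $\alpha$ of size about $\delta/(Db_l)$, which is small for the scales up to $b_l$ but visible to $\beta$. The larger scales are satisfied by rounding $\alpha$ successively to multiples of $1/b_{l+1},1/b_{l+2},\dots$. Rounding to $1/b_{l+1}$ disturbs $\beta\alpha$ if $\beta$ is comparable to $b_{l+1}$; in that case one starts at the scale $b_{l+1}$ instead.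

\begin{proof}
We may assume $\beta>0$. Let $\kappa=\delta/(32D)$ and let $l\le n$ be maximal with $b_l\le2\beta$; then $2\beta\le b_{l+1}$. Note that $D/\Lambda\le\delta/4$ and $1/\Lambda\le\delta/(4D)$.

\emph{Rounding.} Let $0\le i\le n$ and $0\le\alpha\le\delta/(4Db_i)$. Put $\alpha_i=\alpha$, let $\alpha_{i'}$ be a multiple of $1/b_{i'}$ nearest to $\alpha_{i'-1}$ for $i'=i+1,\dots,n+1$, and let $x=\alpha_{n+1}\in\frac1M\mathbb{Z}$. For $i\le i'\le n$,
\[
|x-\alpha_{i'}|\le\sum_{i''>i'}\frac1{2b_{i''}}\le\frac1{b_{i'+1}}.
\]
If $i<i'\le n$, then $b_{i'}\alpha_{i'}\in\mathbb{Z}$, so $\|ub_{i'}x\|\le Db_{i'}/b_{i'+1}\le D/\Lambda\le\delta$. If $i'\le i$, then $|ub_{i'}x|\le Db_i(\alpha+1/b_{i+1})\le\frac\delta4+\frac D\Lambda\le\delta$. Also $|x|\le\frac\delta{4Db_i}+\frac1{\Lambda b_i}\le\frac\delta{Db_0}$. So the rounded $x$ has the first two properties, and $|x-\alpha|\le1/b_{i+1}$.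

\emph{Case 1: $\beta\le\kappa b_{l+1}$.} Round with $i=l$ and $\alpha=\min\{\frac\delta{4Db_l},\frac1{4\beta}\}$. Since $b_l\le2\beta$, we have $\frac\delta{8D}\le\beta\alpha\le\frac14$, and $\beta|x-\alpha|\le\beta/b_{l+1}\le\frac\delta{32D}$. So $\frac\delta{16D}\le\beta x\le\frac12$ and $\|\beta x\|\ge\frac\delta{16D}\ge\gamma$.

\emph{Case 2: $\beta>\kappa b_{l+1}$ and $l<n$.} Round with $i=l+1$ and $\alpha=\frac\delta{4Db_{l+1}}$. Then $\frac{\delta^2}{128D^2}\le\beta\alpha\le\frac\delta{8D}$, and $\beta|x-\alpha|\le\frac{b_{l+1}}{2b_{l+2}}\le\frac1{2\Lambda}\le\frac{\delta^2}{512D^2}$. So $\gamma\le\frac{3\delta^2}{512D^2}\le\beta x\le\frac12$.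

\emph{Case 3: $l=n$ and $\kappa M<\beta\le\frac12M$.} No rounding is needed. Let $a\ge1$ be least with $a\beta/M\ge\frac14$ and put $x=a/M$. Then $\frac14\le\beta x<\frac34$, so $\|\beta x\|\ge\frac14\ge\gamma$. Further $a\le1+\frac1{4\kappa}=1+\frac{8D}\delta\le\frac{16D}\delta$, so $0<x\le\frac{16D}{\delta\Lambda b_n}\le\frac\delta{16Db_n}$. This gives $x\le\frac\delta{Db_0}$ and $0<ub_ix\le Db_nx\le\delta$.
\end{proof}

\section{The group $\mathbb{Z}$}\label{sec:Z}

\subsection*{The construction}
We choose integers in stages $J=1,2,\dots$. At stage $J$ we first choose a power of two $r_J$, which determines $m_J=r_1\cdots r_J$. Then, for $\sigma=0,1,\dots,J-1$ in turn, we fix a positive integer $C_{\sigma,J}$ and choose, for $c=1,\dots,C_{\sigma,J}$, a positive integer $g_\omega$ indexed by the \emph{label} $\omega=(\sigma,J,c)$, with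
\[
m_J\mid g_\omega,\qquad g_\omega\ge C_{\sigma,J},\qquad n_\omega:=g_\omega+c\le2g_\omega .
\]
The label $\omega$ has \emph{rank} $\sigma(\omega)=\sigma$ and \emph{stage} $J(\omega)=J$. Let $z_1,z_2,\dots$ be all the numbers $r_J$ and $g_\omega$ in the order in which they are chosen, and $\pi_t=z_1\cdots z_t$. We require
\begin{equation}\label{eq:growth}
z_{t+1}\ge(2\pi_t)^{t+1}.
\end{equation}
One more lower bound on $r_J$ and the value of $C_{\sigma,J}$ are given in \eqref{eq:choice} below.

The test elements are obtained from the $m_l$ by applying the remedy of Section~\ref{sec:graded} with labels of increasing rank. Let $W_s$ be the set of pairs $(F,l)$, where $l\ge0$ and $F$ is a set of labels whose ranks are pairwise distinct and less than $s$. The \emph{level} of $(F,l)$ is $\lambda(F,l)=\max(\{l\}\cup\{J(\omega):\omega\in F\})$. Put $a(\emptyset,l)=m_l$ and, if $\omega$ is the label of largest rank in $F$ and $F'=F\setminus\{\omega\}$,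
\[
a(F,l)=\begin{cases}g_\omega\,a(F',l)&\text{if }\lambda(F',l)<J(\omega),\\ n_\omega\,a(F',l)&\text{if }\lambda(F',l)\ge J(\omega).\end{cases}
\]
Let $S_{s,k}=\{a(F,l):(F,l)\in W_s,\ \lambda(F,l)=k\}$; it is finite since each stage has finitely many labels. For instance $S_{0,k}=\{m_k\}$, and $S_{1,k}$ consists of $m_k$, the $n_\omega m_k$ with $\sigma(\omega)=0$, $J(\omega)\le k$, and the $g_\omega m_l$ with $\sigma(\omega)=0$, $J(\omega)=k$, $l<k$. Let $A_k^{(s)}=\max(S_{s,0}\cup\dots\cup S_{s,k})$ and $A_k=A_k^{(k)}$. Labels of stage $\le k$ have rank $<k$, so every pair of level $\le k$ lies in $W_k$, and $A_k\ge A_k^{(s)}$ for all $s$. With $N_{s,J}=2^JA^{(s)}_{J-1}$ and $\rho_{s,J}=1/(2N_{s,J}N_{s,J+1})$ we require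
\begin{equation}\label{eq:choice}
r_J\ge2^JA_{J-1},\qquad C_{s,J}=N_{s,J}/\rho_{s,J}=2N_{s,J}^2N_{s,J+1}\quad(0\le s<J).
\end{equation}
There is no circularity: $A_{J-1}$ involves only stages $<J$, and $N_{s,J+1}$ involves $m_0,\dots,m_J$ and labels of rank $<s$ and stage $\le J$, all chosen before $C_{s,J}$. The remaining requirements are lower bounds and divisibility conditions, which can always be met.

Let $\omega=(s,J,c)$ and $(F,l)\in W_s$. Then $(F\cup\{\omega\},l)\in W_{s+1}$, and $\omega$ has the largest rank in $F\cup\{\omega\}$. So if $a\in S_{s,k}$, then $n_\omega a\in S_{s+1,k}$ when $k\ge J$, and $g_\omega a\in S_{s+1,J}$ when $k<J$. For $x\in\mathbb{T}$ this gives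
\begin{equation}\label{eq:mult}
\|n_\omega x\|_{s,k}\le\|x\|_{s+1,k}\quad(k\ge J),\qquad\|g_\omega x\|_{s,k}\le\|x\|_{s+1,J}\quad(k<J).
\end{equation}

\begin{lemma}\label{lem:Zgraded}
The sets $S_{s,k}$ form a graded system satisfying \textup{(G4)}.
\end{lemma}

\begin{proof}
(G1) holds since $(\emptyset,k)\in W_s\subset W_{s+1}$, and (G3) is the first condition in \eqref{eq:choice}. For (G2) use induction on $|F|$, with $k=\lambda(F,l)$: in the first case of the recursion $k=J(\omega)$ and $m_k\mid g_\omega$; in the second $\lambda(F',l)=k$ and $m_k\mid a(F',l)$.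

For (G4) fix $s$ and $\delta$. The early factors of a test element are not lacunary enough, so we split them off and bound them by $D$. Let $J_0\ge1$, let $z_1,\dots,z_{t_0}$ be the numbers of stages $\le J_0$, and put
\[
D=2^s\pi_{t_0},\qquad\Lambda=2^{t_0-s}\pi_{t_0}^{\,t_0}.
\]
Since $\Lambda/D^2=2^{t_0-3s}\pi_{t_0}^{\,t_0-2}$ and $t_0\ge J_0$, we can fix $J_0$ with $\Lambda\ge2^8D^2/\delta^2$. Let $k>J_0$.

Unfolding the recursion, $a(F,l)=r_1\cdots r_l\prod_{\omega\in F}f_\omega$, where $f_\omega=n_\omega$ if $l\ge J(\omega)$ or some label of $F$ of smaller rank has stage $\ge J(\omega)$, and $f_\omega=g_\omega$ otherwise. For $(F,l)\in W_s$ of level $k$ let $F_+=\{\omega\in F:J(\omega)>J_0\}$ and $l_+=\max(l,J_0)$, and write $a(F,l)=ub$ with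
\[
u=r_1\cdots r_{\min(l,J_0)}\prod_{\omega\in F\setminus F_+}f_\omega,\qquad b=r_{J_0+1}\cdots r_{l_+}\prod_{\omega\in F_+}f_\omega .
\]
As $f_\omega\le2g_\omega$ and $|F|\le s$, we have $u\le2^s\pi_{t_0}=D$. For $\omega\in F_+$ we have $l\ge J(\omega)$ if and only if $l_+\ge J(\omega)$, and labels of stage $\ge J(\omega)$ lie in $F_+$; so $b$ depends only on $(F_+,l_+)$. Let $\bar b$ be obtained from $b$ by replacing each $f_\omega$ by $g_\omega$, so $\bar b\le b\le2^s\bar b$. Then $\bar b=\prod_{t\in T}z_t$ for a set $T$ of indices $t>t_0$, and different pairs $(F_+,l_+)$ give different sets $T$. Let $b,b'$ come from $T\ne T'$, and let $t$ be the largest index lying in exactly one of the two sets, say in $T'$. The factors of index $>t$ cancel in $\bar b'/\bar b$, so by \eqref{eq:growth}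
\[
\frac{b'}b\ge2^{-s}\frac{\bar b'}{\bar b}\ge2^{-s}\frac{z_t}{\pi_{t-1}}\ge2^{t-s}\pi_{t-1}^{\,t-1}\ge\Lambda .
\]
Let $b_0<\dots<b_n$ be the values $b$ arising on level $k$; consecutive ratios are at least $\Lambda$. The smallest is $b_0=m_k/m_{J_0}$, from $(\emptyset,k)$: if $l=k$ then $b\ge m_k/m_{J_0}$, and if $l<k$ then $F_+$ contains a label $\omega$ of stage $k$ and $b\ge g_\omega\ge m_k$. If $r_{k+1}=z_t$, all factors of $\bar b_n$ have index $<t$, so $b_n\le2^s\pi_{t-1}$ and $M:=m_{k+1}\ge z_t\ge2^{t-s}\pi_{t-1}^{\,t-1}\cdot2^s\pi_{t-1}\ge\Lambda b_n$.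

For $\frac12m_k\le|\beta|\le\frac12m_{k+1}$, Lemma~\ref{lem:lac} now gives $x\in\frac1{m_{k+1}}\mathbb{Z}$ with $|x|\le\delta m_{J_0}/(Dm_k)\le\delta/m_k$, $\|x\|_{s,k}\le\delta$ and $\|\beta x\|\ge\gamma=\delta^2/(2^8D^2)$, and $\gamma$ does not depend on $k$.
\end{proof}

The bound $|F|\le s$ was used for both $D$ and $\Lambda$. This is why the multipliers are spread over infinitely many sequences $S_s$ rather than collected in one. Let $X$ be the group of this system and $(\mathbb{Z},\tau)=X^\wedge$, as in Lemma~\ref{lem:graded}.

\begin{proposition}\label{prop:Zdense}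
Every infinite subgroup $H$ of $X$ is dense in $X$.
\end{proposition}

\begin{proof}
If $H$ is torsion, it is an infinite subgroup of $\mathbb{Z}(2^\infty)$, so $H=\mathbb{Z}(2^\infty)$, which is dense by Lemma~\ref{lem:graded}(a). Otherwise let $h\in H$ have infinite order, and represent it by an irrational real number. It suffices to show that $y=2^{-i}$ lies in the closure of $\langle h\rangle$ for every $i$. Fix $s$ and $\varepsilon>0$. Call $J>s$ \emph{good} if $\|uh\|\ge\rho_{s,J}$ for $1\le u\le N_{s,J}$.

\emph{There are arbitrarily large good $J$.} Otherwise, for all $J\ge J_1$ there are integers $1\le u_J\le N_{s,J}$ and $v_J$ with $|h-v_J/u_J|<\rho_{s,J}$. The numbers $N_{s,J}$ increase to infinity with $J$, so $\rho_{s,J}$ decreases to $0$, and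
\[
\Bigl|\frac{v_J}{u_J}-\frac{v_{J+1}}{u_{J+1}}\Bigr|<2\rho_{s,J}=\frac1{N_{s,J}N_{s,J+1}}\le\frac1{u_Ju_{J+1}}.
\]
Two distinct fractions with these denominators differ by at least $1/(u_Ju_{J+1})$, so all the fractions coincide, and $h$ equals their common value, which is absurd.

\emph{A good $J$ provides a multiplier.} Let $J$ be good and $N=N_{s,J}$. Two of the $N+1$ points $0,h,\dots,Nh$ of $\mathbb{T}$ are at distance at most $\frac1{N+1}$, so there is $1\le u\le N$ with $\alpha:=\|uh\|\le\frac1{N}$, and $\alpha\ge\rho_{s,J}$ since $J$ is good. We have $uh\equiv\pm\alpha$; let $y'\in[0,1)$ represent $\pm y$ with the same sign, and let $v=\max(1,\lfloor y'/\alpha\rfloor)$. Then $|v\alpha-y'|\le\alpha$ and $1\le v\le1/\rho_{s,J}$. So $c=vu$ satisfies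
\[
1\le c\le C_{s,J},\qquad\|ch-y\|\le\frac1{N_{s,J}}=\frac1{2^JA^{(s)}_{J-1}}.
\]
Let $\omega=(s,J,c)$, and suppose that $2^i\mid m_J$. For $k<J$ write $n_\omega h-y=g_\omega h+(ch-y)$; by \eqref{eq:mult} and $a\le A^{(s)}_{J-1}$ for $a\in S_{s,k}$,
\[
\|n_\omega h-y\|_{s,k}\le\|h\|_{s+1,J}+2^{-J}.
\]
For $k\ge J$ the elements of $S_{s,k}$ annihilate $y$, so $\|n_\omega h-y\|_{s,k}\le\|h\|_{s+1,k}$ by \eqref{eq:mult}. Since $\|h\|_{s+1,k}\to0$, we get $n_\omega h-y\in U(s,\varepsilon)$ for all large good $J$.
\end{proof}

\begin{theorem}\label{thm:Z}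
$(\mathbb{Z},\tau)$ is non-discrete and strongly reflexive, and its dual is Polish.
\end{theorem}

\begin{proof}
By Lemmas~\ref{lem:graded} and~\ref{lem:Zgraded}, $(\mathbb{Z},\tau)$ is reflexive and non-discrete, with dual $X$. By Proposition~\ref{prop:Zdense} the closed subgroups of $X$ are $X$ and finite groups, all reflexive. The Hausdorff quotients of $X$ are $0$ and $X/F$ with $F$ finite, which is reflexive by (B2). A closed subgroup $n\mathbb{Z}$, $n\ge1$, has a finite Hausdorff, hence discrete, quotient; so it is open, and reflexive by (B1). The subgroup $0$ is reflexive, and the Hausdorff quotients of $\mathbb{Z}$ are $\mathbb{Z}$ and finite groups.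
\end{proof}

\section{Subgroups with compact quotient}\label{sec:cocompact}

In the torsion examples the dual $X$ will have many closed subgroups $H$, but all nonzero ones will have compact quotient $X/H$. To apply Proposition~\ref{prop:null} to $H$ we need that characters of $H$ extend to $X$, and to identify quotients of $G$ with duals $H^\wedge$ we need that restriction $X^\wedge\to H^\wedge$ is open. Openness means that a character that is small on a compact subset of $H$ has an extension that is small on a given compact subset of $X$. We shall correct an arbitrary extension by a character of $X/H$. The correction is first defined through a set-theoretic section of $X\to X/H$ with values in a compact set, so it is only approximately additive; a stability lemma makes it additive.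

\begin{lemma}\label{lem:lift}
Let $X$ be a CI group, $H$ a closed subgroup with $X/H$ compact. Then there is a compact set $C_0\subset X$ with $C_0+H=X$.
\end{lemma}

\begin{proof}
Let $\pi\colon X\to X/H$ be the quotient map, $U_0=X$, and $U_n$ the open ball of radius $2^{-n}$ around $0$. The quotient topology is given by the invariant metric $\inf\{d(x,x'):x\in\xi,\,x'\in\xi'\}$, in which $\pi(U_n)$ is the open ball of radius $2^{-n}$ for $n\ge1$. Since $\pi(U_n)$ is totally bounded, there is a finite $F_n\subset U_n$ with $\pi(U_n)\subset\pi(F_n)+\pi(U_{n+1})$. By completeness the series $\sum_nf_n$, $f_n\in F_n$, converge, uniformly on the compact space $\prod_nF_n$; so the set $C_0$ of their sums is compact. Given $\xi\in X/H$, choose successively $f_n\in F_n$ with $\xi-\sum_{i\le n}\pi(f_i)\in\pi(U_{n+1})$; then $\xi=\pi(\sum_if_i)$.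
\end{proof}

\begin{lemma}\label{lem:stab}
Let $A$ be an abelian group and $f\colon A\to\mathbb{T}$ a map with $\|f(a+b)-f(a)-f(b)\|\le\varepsilon<\frac14$ for all $a,b$. Then there is a homomorphism $\psi\colon A\to\mathbb{T}$ with $\|f(a)-\psi(a)\|\le\varepsilon$ for all $a$.
\end{lemma}

\begin{proof}
Let $r(a,b)\in[-\varepsilon,\varepsilon]$ represent $f(a+b)-f(a)-f(b)$. In $r(b,c)-r(a+b,c)+r(a,b+c)-r(a,b)$ all values of $f$ cancel modulo $1$, so this is an integer, of absolute value at most $4\varepsilon<1$; hence it is $0$. Let $B(a)=\mathfrak{m}(r(a,\cdot))$ with $\mathfrak{m}$ as in (S6); then $|B|\le\varepsilon$. Applying $\mathfrak{m}$ in the variable $c$ and using invariance for the third term gives $B(b)-B(a+b)+B(a)-r(a,b)=0$. So $\psi=f+B$ is additive modulo $1$.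
\end{proof}

\begin{proposition}\label{prop:cocompact}
Let $X$ be a CI group and $H$ a closed subgroup with $X/H$ compact. Then the restriction map $\rho\colon X^\wedge\to H^\wedge$ is a continuous open surjection.
\end{proposition}

\begin{proof}
Continuity holds because compact subsets of $H$ are compact in $X$.

\emph{Surjectivity.} Let $\chi\in H^\wedge$. The subgroup $\Gamma=\{(h,-\chi(h)):h\in H\}$ of $X\times\mathbb{T}$ is closed; let $E=(X\times\mathbb{T})/\Gamma$. The map $t\mapsto[(0,t)]$ embeds $\mathbb{T}$ as a compact subgroup of $E$, with quotient $(X\times\mathbb{T})/(H\times\mathbb{T})\cong X/H$. So $E$ is compact by (S7), and by (S1) there is a character $\phi$ of $E$ with $\phi([(0,t)])=t$. Since $[(h,0)]=[(0,\chi(h))]$ for $h\in H$, the character $x\mapsto\phi([(x,0)])$ of $X$ extends $\chi$.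

\emph{Openness.} Let $C\subset X$ be compact and $\varepsilon>0$. With $C_0$ from Lemma~\ref{lem:lift} put $C_1=C\cup C_0\cup\{0\}$, $B=H\cap(C_1-C_1-C_1)$, a compact set, and $\varepsilon'=\min(\frac\varepsilon2,\frac1{12})$. Let $\chi\in H^\wedge$ with $\|\chi\|\le\varepsilon'$ on $B$; we find an extension $\chi_1\in X^\wedge$ with $\|\chi_1\|\le\varepsilon$ on $C$. Let $\chi_0\in X^\wedge$ be any extension. For each coset $\xi\in X/H$ choose $c(\xi)\in\xi\cap C_0$ and put $\varphi(\xi)=\chi_0(c(\xi))$. Then
\[
\varphi(\xi+\xi')-\varphi(\xi)-\varphi(\xi')=\chi\bigl(c(\xi+\xi')-c(\xi)-c(\xi')\bigr),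
\]
and the argument lies in $B$. By Lemma~\ref{lem:stab} there is a homomorphism $\psi\colon X/H\to\mathbb{T}$ with $\|\varphi-\psi\|\le\varepsilon'$.

The section $c$ need not be continuous, but $\psi$ is. Let $\xi_n\to0$ and choose $x_n\in\xi_n$ with $x_n\to0$. Every subsequence has a further one along which $c(\xi_n)\to c_0\in C_0$; as $c(\xi_n)-x_n\in H$, we get $c_0\in H\cap C_0\subset B$, and $\varphi(\xi_n)\to\chi(c_0)$, of norm $\le\varepsilon'$. Hence $\limsup_n\|\psi(\xi_n)\|\le2\varepsilon'$ for every null sequence. Applied to the null sequences $(k\xi_n)_n$, $k\le N$, this gives $\|k\psi(\xi_n)\|\le3\varepsilon'\le\frac14$ for large $n$, so $\|\psi(\xi_n)\|\le\frac1{4N}$ by Lemma~\ref{lem:circle}(a). As $N$ is arbitrary and $X/H$ is metrizable, $\psi$ is continuous.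

Let $\chi_1(x)=\chi_0(x)-\psi(x+H)$. Then $\chi_1|_H=\chi$. For $x\in C$ and $\xi=x+H$ we have $x-c(\xi)\in B$ and $\chi_1(x)=\chi(x-c(\xi))+\varphi(\xi)-\psi(\xi)$, so $\|\chi_1(x)\|\le2\varepsilon'\le\varepsilon$.
\end{proof}

\section{Direct sums of cyclic groups and $\mathbb{Z}(p^\infty)$}\label{sec:torsion}

Let $G=\bigoplus_{j\ge1}\langle a_j\rangle$ with $a_j$ of finite order $d_j$. The first idea is to demand $a_j\to0$, that is, to take $X=\{x:x(a_j)\to0\}$. This leaves many closed subgroups: a homomorphism that vanishes at all $a_j$ but one lies in $X$, so every partial sum $\bigoplus_{j\in I}\langle a_j\rangle$ is an intersection of kernels of elements of $X$. To destroy these subgroups we tie the $a_j$ to the rest of the group: we list the elements of $G$ as $g_1,g_2,\dots$ and demand that suitable multiples $u_{j,m}a_j$ converge to $g_m$ as $j\to\infty$, for each $m$. A closed subgroup that contains too much of infinitely many $\langle a_j\rangle$ then contains every $g_m$. The demands are compatible if the $u_{j,m}$ grow fast in $m$. For example, the two conditions $x(a_j)\approx0$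 and $u\,x(a_j)\approx x(g_1)$ are met by $x(a_j)\approx\varrho/u$, where $\varrho\in(-\frac12,\frac12]$ represents $x(g_1)$, provided that $u$ is large and the admissible values of $x(a_j)$ are much denser than $1/u$. As for $\mathbb{Z}$, we also add multipliers. They are simpler here: on the finite group generated by $a_1,\dots,a_J$ an integer acts only through its residue class, so it is enough to have one large representative of every class.

\subsection*{The construction}
There are two cases. In \emph{Case P} a prime $p$ is given; in \emph{Case C} an infinite set $\Pi$ of primes is given. For $j=1,2,\dots$, with $E_0=1$ and $E_{j}=\operatorname{lcm}(d_1,\dots,d_{j})$, we choose inductively: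
\begin{itemize}
\item a finite set $R_j$ of positive integers containing a representative of every residue class modulo $E_{j-1}$. The elements of $R_1,R_2,\dots$ in the order of choice are $q_1<q_2<\cdots$, subject to $q_1\ge2$ and $q_{i+1}\ge q_i^{\,i+1}$. Let $R_1\cup\dots\cup R_j=\{q_1,\dots,q_{i(j)}\}$ and $B_j=q_{i(j)}^{\,j}$;
\item integers $1=u_{j,0}<u_{j,1}<\dots<u_{j,j-1}<u_{j,j}=d_j$ with
\begin{equation}\label{eq:u}
u_{j,m+1}\ge2^j(1+E_{j-1})B_j\,u_{j,m}\qquad(0\le m\le j-1).
\end{equation}
\end{itemize}
In Case P all $u_{j,m}$, including $d_j$, are powers of $p$. In Case C we take $d_j\in\Pi$; since $d_j>E_{j-1}$, the $d_j$ are distinct primes.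

Let $G=\bigoplus_j\langle a_j\rangle$ with $a_j$ of order $d_j$, $G_0=0$ and $G_j=\langle a_1,\dots,a_j\rangle$, a finite group of exponent $E_j$. Let $g_0=0$, and let $(g_m)_{m\ge1}$ be a sequence with $g_m\in G_m$ in which every element of $G$ occurs infinitely often. Put
\[
a_j^{(m)}=u_{j,m}a_j-g_m\in G_j\qquad(0\le m\le j-1),
\]
so $a_j^{(0)}=a_j$. Let $P_j^{(s)}$ be the set of products of at most $s$ elements of $\{q_1,\dots,q_{i(j)}\}$, repetitions allowed, including the empty product $1$. For $x\in\operatorname{Hom}(G,\mathbb{T})$ let
\[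
\|x\|_{s,j}=\max\{\|x(qa_j^{(m)})\|:0\le m\le\min(s,j-1),\ q\in P_j^{(s)}\}.
\]
This is subadditive in $x$, nondecreasing in $s$, and depends only on $x|_{G_j}$. Let $S_s$ list, for $j=1,2,\dots$ in turn, the finitely many elements $qa_j^{(m)}$ occurring here. Then $X=X_\Sigma=\{x:\|x\|_{s,j}\to0\text{ as }j\to\infty,\text{ for every }s\}$. Since $\|x(g)\|<1/E_k$ forces $x(g)=0$ for $g\in G_k$, and every finite subset of $G$ lies in some $G_k$, a base at $0$ is formed by the sets
\[
U(k,s,\varepsilon)=\{x\in X:x|_{G_k}=0,\ \|x\|_{s,j}\le\varepsilon\text{ for all }j>k\},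
\]
which decrease as $k$ increases. From $qP_j^{(s)}\subset P_j^{(s+1)}$ we get
\begin{equation}\label{eq:q}
\|qx\|_{s,j}\le\|x\|_{s+1,j}\qquad\text{if }q\in R_J\text{ and }j\ge J.
\end{equation}

\subsection*{Building elements of $X$}
Elements of $X$ are built one generator at a time. The next lemma extends the example $\varrho/u$ above: the target value $t^*$ is an expansion with ``digits'' $\varrho_m$ at the scales $1/u_{j,m}$.

\begin{lemma}\label{lem:step}
Let $j\ge2$, $0\le\mu\le j-1$, $x_0\in\operatorname{Hom}(G_{j-1},\mathbb{T})$, $t_0\in\mathbb{T}$, and let $N\ge u_{j,\mu}/E_{j-1}$ be a positive integer. There is $t\in t_0+\mathbb{T}[N]$ such that every homomorphism $x$ on $G_j$ that extends $x_0$ and has $x(a_j)=t$ satisfies $\|x\|_{s,j}\le2^{-j}$ for all $s<\mu$.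
\end{lemma}

\begin{proof}
Write $u_m=u_{j,m}$ and $E=E_{j-1}$. Define $\varrho_m\in(-\frac12,\frac12]$ for $1\le m<\mu$ recursively by $\varrho_m\equiv x_0(g_m)-\sum_{1\le m'<m}\varrho_{m'}u_m/u_{m'}\pmod1$, and let $t^*=\sum_{1\le m<\mu}\varrho_m/u_m$. For $0\le m<\mu$ we have $u_mt^*\equiv x_0(g_m)+\sum_{m<m'<\mu}\varrho_{m'}u_m/u_{m'}$ (for $m=0$ because $g_0=0$), and the last sum is at most $u_m/u_{m+1}$ in absolute value since consecutive $u_{m'}$ have ratio at least $2$. Choose $t\in t_0+\mathbb{T}[N]$ with $\|t-t^*\|\le\frac1{2N}\le E/u_\mu\le E/u_{m+1}$. By \eqref{eq:u},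
\[
\|x(a_j^{(m)})\|=\|u_mt-x_0(g_m)\|\le(1+E)\frac{u_m}{u_{m+1}}\le\frac{2^{-j}}{B_j}\qquad(0\le m<\mu),
\]
and $q\le B_j$ for $q\in P_j^{(s)}$, $s\le j$.
\end{proof}

We want to extend homomorphisms from a subgroup $L\le G$ to elements of $X$, so we measure how much freedom $L$ leaves at step $j$. Let $Q=G/L$, let $Q_j$ and $a_j'$ be the images of $G_j$ and $a_j$, and put
\[
\nu_j(L)=|Q_j/Q_{j-1}|,\qquad\mu_j(L)=\max\{m\le j-1:\nu_j(L)\ge u_{j,m}/E_{j-1}\};
\]
the value $m=0$ always qualifies. Call $L$ \emph{tame} if $\mu_j(L)\to\infty$. The subgroup $0$ is tame, with $\nu_j(0)=d_j$ and $\mu_j(0)=j-1$; this is where unbounded orders are needed.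

\begin{lemma}\label{lem:extend}
Let $L\le G$, $\lambda\in\operatorname{Hom}(L,\mathbb{T})$, $k\ge0$, and let $x_0\in\operatorname{Hom}(G_k,\mathbb{T})$ agree with $\lambda$ on $L\cap G_k$. There is $x\in\operatorname{Hom}(G,\mathbb{T})$ extending $x_0$ and $\lambda$ with $\|x\|_{s,j}\le2^{-j}$ for all $j>k$ and $s<\mu_j(L)$. If $L$ is tame, then $x\in X$.
\end{lemma}

\begin{proof}
Let $j>k$, and suppose $x$ is defined on $G_{j-1}$ and agrees with $\lambda$ on $L\cap G_{j-1}$. Then $x$ and $\lambda$ together define a homomorphism on $A=G_{j-1}+(L\cap G_j)$, since $G_{j-1}\cap(L\cap G_j)=L\cap G_{j-1}$. By the modular law $A=G_j\cap(G_{j-1}+L)$, so $G_j/A\cong(G_j+L)/(G_{j-1}+L)\cong Q_j/Q_{j-1}$ is cyclic of order $\nu=\nu_j(L)$, generated by the class of $a_j$. The extensions from $A$ to $G_j$ correspond to the values $t=x(a_j)$ with $\nu t=x(\nu a_j)$, which form a coset of $\mathbb{T}[\nu]$. Choose $t$ by Lemma~\ref{lem:step} with $N=\nu$ and $\mu=\mu_j(L)$; for $j=1$ we have $\mu_1(L)=0$, nothing is asserted, and any $t$ will do. If $L$ is tame, then for each $s$ the bound $\|x\|_{s,j}\le2^{-j}$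 holds for all large $j$.
\end{proof}

With $L=0$ we see that restriction $X\to\operatorname{Hom}(G_k,\mathbb{T})$ is onto for every $k$; so $X$ separates the points of $G$.

\subsection*{The characters of $X$}
One would like to restrict a character of $X$ to the $j$th coordinate group $\operatorname{Hom}(\langle a_j\rangle,\mathbb{T})=\mathbb{T}[d_j]$. But this group is not given as a subgroup of $X$: a value at $a_j$ has to be continued to the later generators, and the continuation from Lemma~\ref{lem:extend} is not additive. It is additive up to an error that is tiny in $X$, and Lemma~\ref{lem:stab} absorbs that error.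

\begin{proposition}\label{prop:chars}
Every character $\chi$ of $X$ is evaluation at an element of $G$.
\end{proposition}

\begin{proof}
Choose $k_0,s$ and $0<\delta\le\frac14$ with $\|\chi\|\le\frac14$ on $U:=U(k_0,s,2\delta)$. For $j\ge1$ and $\theta\in\mathbb{T}[d_j]$, Lemma~\ref{lem:extend} with $L=0$, $k=j$ gives $w_j(\theta)\in X$ that vanishes on $G_{j-1}$, has the value $\theta$ at $a_j$, and satisfies
\begin{equation}\label{eq:w}
\|w_j(\theta)\|_{s',i}\le2^{-i}\qquad(i>j,\ s'<i-1).
\end{equation}

\emph{Step 1: $\chi\circ w_j$ is close to a homomorphism.} Let $j\ge\max(k_0,s+1)$ with $\delta2^j\ge2$, and let $K_j=\lfloor\delta2^j\rfloor\ge\max(2,\delta2^{j-1})$. The element $z=w_j(\theta+\theta')-w_j(\theta)-w_j(\theta')$ vanishes on $G_j$, and by \eqref{eq:w}, $\|kz\|_{s,i}\le3k2^{-i}\le\frac32\delta$ for $i>j$ and $k\le K_j$. So $kz\in U$ for $k\le K_j$, and $\|\chi(z)\|\le\varepsilon_j:=\frac1{4K_j}$ by Lemma~\ref{lem:circle}(a). Here $\varepsilon_j<\frac14$ and $\varepsilon_j\le2^{-j-1}/\delta$. The homomorphisms $\mathbb{T}[d_j]\to\mathbb{T}$ are multiplications by integers,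 so Lemma~\ref{lem:stab} gives an integer $n_j$, $|n_j|\le\frac12d_j$, with
\begin{equation}\label{eq:nj}
\|\chi(w_j(\theta))-n_j\theta\|\le\varepsilon_j\qquad(\theta\in\mathbb{T}[d_j]).
\end{equation}

\emph{Step 2: the test elements are lacunary.} Choose $i_0$ with $2^{i_0+1-3s}\ge2^8/\delta^2$; then $i_0>s$. Put $D=q_{i_0}^{\,s}$ and $\Lambda=q_{i_0}^{\,i_0+1-s}$, so that $\Lambda\ge2^8D^2/\delta^2$. Each $q\in P_j^{(s)}$ factors as $q=ub$, where $u\le D$ is a product of $q_i$ with $i\le i_0$, and $b$ is a product of at most $s$ of the $q_i$ with $i_0<i\le i(j)$. Let $b,b'$ come from different multisets of indices, and let $I>i_0$ be the largest index whose multiplicities differ, the larger one being in $b'$. After cancellation the numerator of $b'/b$ is at least $q_I$, and the denominator is a product of at most $s$ numbers $q_i$ with $i<I$. So $b'/b\ge q_I/q_{I-1}^{\,s}\ge q_{I-1}^{\,I-s}\ge\Lambda$. Now let $j\ge s+1$ and $2^{j-s}\ge\Lambda$. For $0\le m<m'\le j$, \eqref{eq:u} gives $u_{j,m'}/(bu_{j,m})\ge B_j/q_{i(j)}^{\,s}=q_{i(j)}^{\,j-s}\ge\Lambda$. Hence the numbers $bu_{j,m}$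 ($0\le m\le s$), in increasing order and followed by $M=d_j=u_{j,j}$, satisfy the hypotheses of Lemma~\ref{lem:lac}, with $b_0=1$.

\emph{Step 3: $n_j=0$ for large $j$.} Let $\gamma=\delta^2/(2^8D^2)$. Choose $j_1>\max(k_0,s+1)$ so large that Steps 1 and 2 apply to all $j\ge j_1$, and $\varepsilon_j\le\gamma/2$ and $j2^{-j}\le\delta$ for $j\ge j_1$. Let $I_1=\{j\ge j_1:n_j\ne0\}$. For $j\in I_1$, Lemma~\ref{lem:lac} with $\beta=n_j$ gives $\theta_j\in\mathbb{T}[d_j]$ with $\|n_j\theta_j\|\ge\gamma$ and $\|qu_{j,m}\theta_j\|\le\delta$ for $q\in P_j^{(s)}$, $m\le s$. Let $x_j=w_j(\theta_j)$. It vanishes at $g_m\in G_{j-1}$, so $\|x_j\|_{s,j}\le\delta$; and $\|\chi(x_j)\|\ge\gamma/2$ by \eqref{eq:nj}. A finite signed sum of distinct $x_j$ vanishes on $G_{j_1-1}\supset G_{k_0}$. At an index $i\ge j_1$, the terms with $j>i$ contribute $0$ to $\|\cdot\|_{s,i}$, the term $j=i$ at most $\delta$, and the fewer than $i$ terms with $j<i$ at most $2^{-i}$ each, by \eqref{eq:w}. So the sum lies in $U$, and Lemma~\ref{lem:circle}(c) gives $\frac\gamma2|I_1|\le\frac14$.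

\emph{Step 4: $\chi$ depends on finitely many coordinates.} Let $k\ge j_1$ be such that $n_j=0$ for $j>k$; note $\sum_{j>k}\varepsilon_j\le2^{-k-1}/\delta\le\frac14$. Let $x\in X$ vanish on $G_k$. Put $y_k=x$ and $y_j=y_{j-1}-w_j(y_{j-1}(a_j))$ for $j>k$. Then $y_j$ vanishes on $G_j$, and by \eqref{eq:w}, $\|y_j\|_{s',i}\le\|x\|_{s',i}+i2^{-i}$ for any $s'$ and $i>j\ge s'+1$. So $y_j\to0$ in $X$, and \eqref{eq:nj} gives $\|\chi(x)\|\le\sum_{j>k}\varepsilon_j\le\frac14$. By Lemma~\ref{lem:circle}(b), $\chi$ vanishes on the subgroup $\{x\in X:x|_{G_k}=0\}$. It therefore factors through the restriction onto the finite group $\operatorname{Hom}(G_k,\mathbb{T})$, whose characters are evaluations at elements of $G_k$.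
\end{proof}

By Proposition~\ref{prop:null}, $X$ and $(G,\tau)=X^\wedge$ are reflexive and dual to each other, and $a_j^{(m)}\to0$ in $\tau$ as $j\to\infty$ for each $m$, being a subsequence of $S_m$. Since $0\ne a_j\to0$, the topology $\tau$ is not discrete. From now on $G$ carries $\tau$; each $x\in X$ is a character of $G$. For $L\le G$ and $H\le X$ let
\[
L^\perp=\{x\in X:x|_L=0\},\qquad H^\perp=\{g\in G:x(g)=0\text{ for all }x\in H\};
\]
these are closed subgroups.

\subsection*{Closed subgroups}
The factor $E_{j-1}$ in the definition of $\mu_j(L)$ was absorbed by \eqref{eq:u} in Lemma~\ref{lem:step}. Its purpose appears in Case P of the next proof.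

\begin{lemma}\label{lem:tame}
Every closed subgroup $L\ne G$ is tame.
\end{lemma}

\begin{proof}
Let $L$ be closed and not tame. There are $m\ge1$ and an infinite set $\mathcal{J}$ of indices $j>m$ with $\mu_j(L)<m$, so that $\nu_j:=\nu_j(L)<u_{j,m}/E_{j-1}$. We claim that $u_{j,m'}a_j'=0$ for $j\in\mathcal{J}$ and $m\le m'\le j-1$. In Case P, $\nu_ja_j'\in Q_{j-1}$ and $E_{j-1}Q_{j-1}=0$, so the order of $a_j'$ is at most $\nu_jE_{j-1}<u_{j,m}\le u_{j,m'}$; both the order and $u_{j,m'}$ are powers of $p$, so the first divides the second. In Case C, $\nu_j$ divides the prime $d_j$ and $\nu_j<u_{j,m}<d_j$, so $\nu_j=1$; then $a_j'\in Q_{j-1}$ has order dividing $\gcd(d_j,E_{j-1})=1$, and $a_j'=0$. Thus $a_j^{(m')}+g_{m'}=u_{j,m'}a_j\in L$ for $j\in\mathcal{J}$, $j>m'\ge m$. Letting $j\to\infty$ in $\mathcal{J}$ gives $g_{m'}\in L$ for all $m'\ge m$, and these elements exhaust $G$.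
\end{proof}

\begin{proposition}\label{prop:closedG}
Let $L\ne G$ be a closed subgroup and $H=L^\perp$. Then $H^\perp=L$, the quotient $X/H$ is compact, and $L$ is discrete.
\end{proposition}

\begin{proof}
$L$ is tame. If $g\in G_k\setminus L$, take $x_0\in\operatorname{Hom}(G_k,\mathbb{T})$ vanishing on $L\cap G_k$ with $x_0(g)\ne0$, by (S2). Lemma~\ref{lem:extend} with $\lambda=0$ extends it to an element of $H$, so $g\notin H^\perp$. By Lemma~\ref{lem:extend} with $k=0$, restriction $R\colon X\to\operatorname{Hom}(L,\mathbb{T})$ is onto. It is continuous with kernel $H$, and open by (S5); so $X/H\cong\operatorname{Hom}(L,\mathbb{T})$ is compact. By Lemma~\ref{lem:lift} there is a compact $C\subset X$ with $R(C)=\operatorname{Hom}(L,\mathbb{T})$. If $l\in L$ lies in the $\tau$-neighborhood $\{g:\|x(g)\|\le\frac14\text{ for all }x\in C\}$ of $0$, then the subgroup $\{\lambda(l):\lambda\in\operatorname{Hom}(L,\mathbb{T})\}$ of $\mathbb{T}$ is trivial by Lemma~\ref{lem:circle}(b), so $l=0$ by (S2).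
\end{proof}

It remains to show that every nonzero closed subgroup $H$ of $X$ is an annihilator. Given $y\in H^{\perp\perp}$, an element $f\in H$ agrees with $y$ on a finite group $G_J$, but $f$ may be large at later indices, where $y$ is small. We correct $f$ index by index, using multiples $c_jh$ of a single $0\ne h\in H$; tameness of $\ker h$ gives enough room. The coefficients $c_j$ grow, so $c_jh$ is not under control beyond index $j$. The multipliers allow us to stop.

\begin{proposition}\label{prop:closedX}
Every closed subgroup $H\ne0$ of $X$ equals $L^\perp$ for the closed subgroup $L=H^\perp\ne G$.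
\end{proposition}

\begin{proof}
Let $y\in L^\perp$ and let $U(k,s,\varepsilon)$ be given; we find $v\in H$ with $y-v\in U(k,s,\varepsilon)$. Fix $0\ne h\in H$. Then $\ker h\ne G$ is closed, hence tame. The group $h(G_j)\le\mathbb{T}$ is cyclic of some order $e_j$, with $e_{j-1}\mid e_j$, and $\nu_j:=\nu_j(\ker h)=e_j/e_{j-1}$. Choose $J\ge\max(k,1)$ with $2^{-J}\le\frac\varepsilon4$ and such that $\|y\|_{s,j}\le\frac\varepsilon4$ and $\mu_j(\ker h)>s$ for all $j>J$. The restrictions to $G_J$ of the elements of $H$ form a subgroup of $\operatorname{Hom}(G_J,\mathbb{T})$ whose common zeros are $L\cap G_J$. By (S1) there is $f\in H$ with $f|_{G_J}=y|_{G_J}$.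

\emph{Correction.} Put $c_J=0$. Let $j>J$ and suppose $c_{j-1}$ is chosen. The homomorphism $e_{j-1}h$ vanishes on $G_{j-1}$, so $e_{j-1}h(a_j)$ generates $e_{j-1}h(G_j)=\mathbb{T}[\nu_j]$. Thus, as $c$ runs through $c_{j-1}+e_{j-1}\mathbb{Z}$, the restriction $x_0$ of $f+ch$ to $G_{j-1}$ is fixed, and $(f+ch)(a_j)$ runs through a coset of $\mathbb{T}[\nu_j]$. By Lemma~\ref{lem:step} with $N=\nu_j$ and $\mu=\mu_j(\ker h)$, there is $c_j\in c_{j-1}+e_{j-1}\mathbb{Z}$ with $\|f+c_jh\|_{s,j}\le2^{-j}$. For $J\le j\le j'$ we have $e_j\mid c_{j'}-c_j$, so $f+c_{j'}h=f+c_jh$ on $G_j$.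

\emph{Stopping.} Choose $J'>J$ with $\|f\|_{s,j}\le\frac\varepsilon4$ and $\|h\|_{s+1,j}\le\frac\varepsilon4$ for $j>J'$, and $q\in R_{J'+1}$ with $q\equiv c_{J'}\pmod{E_{J'}}$. Let $v=f+qh\in H$. As $E_{J'}G_{J'}=0$, we have $v=f+c_{J'}h=f+c_jh$ on $G_j$ for $J\le j\le J'$. Hence $v=f=y$ on $G_J$, and $\|v\|_{s,j}\le2^{-j}\le\frac\varepsilon4$ for $J<j\le J'$. For $j>J'$, \eqref{eq:q} gives $\|v\|_{s,j}\le\|f\|_{s,j}+\|h\|_{s+1,j}\le\frac\varepsilon2$. So $y-v\in U(J,s,\varepsilon)\subset U(k,s,\varepsilon)$. Since $H$ is closed, $y\in H$.
\end{proof}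

\begin{theorem}\label{thm:torsion}
\begin{itemize}
\item[(a)] In both cases $(G,\tau)$ is non-discrete and strongly reflexive.
\item[(b)] In Case P, for $0\ne h\in X$ the quotient $G/\ker h$ is algebraically isomorphic to $\mathbb{Z}(p^\infty)$ and is non-discrete and strongly reflexive.
\end{itemize}
The duals of these groups are Polish.
\end{theorem}

\begin{proof}
(a) The closed subgroups of $G$ are $G$ and discrete groups, by Proposition~\ref{prop:closedG}. The Hausdorff quotients of $X$ are $X$ and compact groups, by Propositions~\ref{prop:closedX} and~\ref{prop:closedG}. All these are reflexive. For the other two families, let $L\ne G$ be closed, $H=L^\perp$ and $Q=G/L$. Identifying $\operatorname{Hom}(Q,\mathbb{T})$ with the homomorphisms of $G$ vanishing on $L$, we see that $H$ is, as a topological group, the group $X_{\Sigma'}$ for the images $\Sigma'$ in $Q$ of the sequences $S_s$. It separates the points of $Q$ because $H^\perp=L$. As $X/H$ is compact, its characters extend to $X$ by Proposition~\ref{prop:cocompact}, so they are evaluations by Proposition~\ref{prop:chars}.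 By Proposition~\ref{prop:null}, $H$ and $H^\wedge$ are reflexive. By Proposition~\ref{prop:closedX} this covers all nonzero closed subgroups of $X$. Moreover the restriction $G=X^\wedge\to H^\wedge$ is a continuous open surjection with kernel $H^\perp=L$, so $G/L\cong H^\wedge$ is reflexive; this covers all nontrivial Hausdorff quotients of $G$.

(b) Let $L=\ker h$, $H=L^\perp$, $Q=G/L$. As $L$ is tame, $\nu_j(L)\ge u_{j,1}/E_{j-1}>1$ for almost all $j$, so $h(G)$ is an infinite subgroup of $\mathbb{Z}(p^\infty)$, and $Q\cong h(G)=\mathbb{Z}(p^\infty)$. By (a), $Q\cong H^\wedge$ and $Q^\wedge\cong H$, a closed subgroup of $X$. If $Q$ were discrete, then $L$ would be open, and $G$ would be discrete since $L$ is. Proper subgroups of $Q$ are finite. Hausdorff quotients of $Q$ are Hausdorff quotients of $G$, and closed subgroups of $H$ are closed subgroups of $X$; they are reflexive by (a). A quotient $H/H'$ with $H'\ne0$ closed is a closed subgroup of the compact group $X/H'$, and $H/0=H$.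
\end{proof}

\section{Open subgroups and the proof of Theorem~\ref{thm:main}}\label{sec:open}

For subgroups and quotients of $G$, passing from an open subgroup $H$ to $G$ is a direct use of (B1). On the dual side $G^\wedge$ is an extension of $H^\wedge$ by a compact group and (B2) applies; the delicate point is its hypothesis, that quotients of $G^\wedge$ have sufficiently many characters. This needs the following consequence of strong reflexivity of $H$.

\begin{lemma}\label{lem:dualclosed}
Let $\Gamma$ be strongly reflexive and $D\le\Gamma^\wedge$ closed. Then every character of $D$ is the restriction of evaluation at some $x\in\Gamma$.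
\end{lemma}

\begin{proof}
Let $L=\{x\in\Gamma:\chi(x)=0\text{ for all }\chi\in D\}$, a closed subgroup. First, $D$ consists of all characters vanishing on $L$. Indeed, if $\chi\notin D$, the reflexive group $\Gamma^\wedge/D$ has a character that is nonzero at $\chi+D$; composed with the quotient map it is evaluation at some $x\in\Gamma$, since $\Gamma$ is reflexive, and then $x\in L$ and $\chi(x)\ne0$. Hence composition with $\Gamma\to\Gamma/L$ is a continuous homomorphism $\iota\colon(\Gamma/L)^\wedge\to\Gamma^\wedge$ with image $D$. If $\kappa\in D^\wedge$, then $\kappa\circ\iota$ is evaluation at some $x+L$, since $\Gamma/L$ is reflexive; so $\kappa(\chi)=\chi(x)$ for $\chi\in D$.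
\end{proof}

\begin{proposition}\label{prop:open}
If $H$ is an open subgroup of $G$ and $H$ is strongly reflexive, then so is $G$.
\end{proposition}

\begin{proof}
\emph{Subgroups and quotients of $G$.} Let $L\le G$ be closed. Then $L\cap H$ is closed in $H$ and open in $L$, so $L$ is reflexive by (B1). The restriction of the open map $G\to G/L$ to the open subgroup $H$ is open, so its image $(H+L)/L$ is an open subgroup of $G/L$, topologically isomorphic to $H/(H\cap L)$. So $G/L$ is reflexive by (B1).

\emph{The restriction $\rho\colon G^\wedge\to H^\wedge$.} A homomorphism $G\to\mathbb{T}$ that is continuous on the open subgroup $H$ is continuous. So $\rho$ is onto by (S2), and its kernel $N$ consists of all homomorphisms $G/H\to\mathbb{T}$. Compact subsets of $G$ meet only finitely many cosets of $H$, so $N$ carries the pointwise topology, and $N=\operatorname{Hom}(G/H,\mathbb{T})$ is compact.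

The map $\rho$ is open. Let $C\subset G$ be compact and $F=\langle C\rangle+H$. Then $F/H$ is finitely generated, $F/H=\bigoplus_{i\le n}\langle y_i+H\rangle$ with orders $o_i\le\infty$. For $c\in C$ write $c=\sum_ik_i(c)y_i+h(c)$ with $h(c)\in H$ and integers $k_i(c)$ depending only on the coset $c+H$. Cosets are closed and $C$ meets finitely many of them, so $B=\{h(c):c\in C\}\cup\{o_iy_i:o_i<\infty\}$ is a compact subset of $H$, and $\kappa=\max_{c\in C}\sum_i|k_i(c)|$ is finite. Let $\psi\in H^\wedge$ with $\|\psi\|\le\varepsilon'$ on $B$. Choose $t_i\in\mathbb{T}$ with $o_it_i=\psi(o_iy_i)$ and $\|t_i\|\le\varepsilon'$ if $o_i<\infty$, and $t_i=0$ otherwise. The formula $h+\sum_ik_iy_i\mapsto\psi(h)+\sum_ik_it_i$ is well defined on $F$: if $h+\sum_ik_iy_i=0$, then $o_i\mid k_i$ (and $k_i=0$ if $o_i=\infty$), so $\sum_ik_it_i=\psi(\sum_ik_iy_i)=-\psi(h)$. Extend to $G$ by (S2). The extension is a character of norm at most $(1+\kappa)\varepsilon'$ on $C$. Thus $\rho$ is open. It is also a closed map: if $Z\subset G^\wedge$ is closed, then $\rho^{-1}(\rho(Z))=Z+N$ is closed by (S7).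

\emph{Closed subgroups $\Lambda\le G^\wedge$.} The image $\rho(\Lambda)$ is closed in $H^\wedge$, hence reflexive. The map $\Lambda\to\rho(\Lambda)$ is closed, hence a quotient map, so $\Lambda/(\Lambda\cap N)\cong\rho(\Lambda)$. Evaluations separate the points of $\Lambda$, and $\Lambda\cap N$ is compact, so $\Lambda$ is reflexive by (B2).

\emph{Quotients $G^\wedge/\Lambda$.} The open surjection $G^\wedge\to H^\wedge\to H^\wedge/\rho(\Lambda)$ has kernel $N+\Lambda$. So the quotient of $G^\wedge/\Lambda$ by its compact subgroup $(N+\Lambda)/\Lambda$ is $H^\wedge/\rho(\Lambda)$, which is reflexive. By (B2) it remains to find, for $\chi\notin\Lambda$, a character of $G^\wedge$ that vanishes on $\Lambda$ but not at $\chi$. If $\rho(\chi)\notin\rho(\Lambda)$, pull back a character of $H^\wedge/\rho(\Lambda)$. Otherwise $\chi=\nu+\lambda$ with $\lambda\in\Lambda$ and $\nu\in N\setminus\Lambda$. By (S1) some character of the compact group $N=(G/H)^\wedge$ vanishes on $N\cap\Lambda$ but not at $\nu$, and it is evaluation at some $g\in G$. This evaluation need not vanish on $\Lambda$, but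 on $\Lambda$ it factors through $\Lambda/(\Lambda\cap N)\cong\rho(\Lambda)$. By Lemma~\ref{lem:dualclosed} with $\Gamma=H$ there is $h\in H$ with $\lambda'(g)=\lambda'(h)$ for all $\lambda'\in\Lambda$. Evaluation at $g-h$ vanishes on $\Lambda$, and $\chi(g-h)=\nu(g-h)=\nu(g)\ne0$.
\end{proof}

We recall the algebra needed for the reduction. A group is \emph{bounded} if it has finite exponent. A subgroup $B\le A$ is \emph{pure} if $B\cap nA=nB$ for all $n$. A torsion group is the direct sum of its $p$-primary components. Every $p$-group $A$ has a \emph{basic subgroup}: a pure subgroup $B$ that is a direct sum of cyclic groups and has divisible quotient $A/B$. A bounded pure subgroup is a direct summand, and a nonzero divisible $p$-group contains $\mathbb{Z}(p^\infty)$.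

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ have infinite exponent. We find a subgroup $H$ isomorphic to one of the groups of Theorems~\ref{thm:Z} and~\ref{thm:torsion}.

If $G$ has an element of infinite order, take $H\cong\mathbb{Z}$. If $G$ is torsion with infinitely many nonzero primary components, let $\Pi$ be the set of the corresponding primes. Then $G$ contains $\bigoplus_{q\in\Pi}\mathbb{Z}(q)$, and hence the group of Case C, since the $d_j$ are distinct elements of $\Pi$. If $G$ is torsion with finitely many nonzero primary components, one of them, $G_p$, is unbounded. Let $B$ be a basic subgroup of $G_p$. If $B$ is unbounded, then for every $n$ infinitely many of its cyclic summands have order at least $p^n$; choosing distinct summands of orders at least $d_1,d_2,\dots$, we see that $B$ contains the group of Case P. If $B$ is bounded, it is a direct summand of $G_p$, and the complement is isomorphic to $G_p/B$, divisible, and nonzero since $G_p$ is unbounded; take $H\cong\mathbb{Z}(p^\infty)$.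

In each case the countable group $H$ has a non-discrete strongly reflexive topology with Polish dual. The neighborhoods of $0$ in $H$ form a base at $0$ of a Hausdorff group topology on $G$ in which $H$ is open and keeps its topology. This topology is non-discrete, and strongly reflexive by Proposition~\ref{prop:open}.
\end{proof}

\section{Groups of finite exponent}\label{sec:bounded}

\begin{proof}[Proof of Theorem~\ref{thm:scope}]
(a) By Theorem~\ref{thm:main} we may assume that $G$ has finite exponent and $|G|\ge\mathfrak{c}$. A group of finite exponent is a direct sum of cyclic groups of finitely many prime-power orders. As $G$ is uncountable, the number of summands is $|G|$, so at least $\mathfrak{c}$ of them have the same order $p^i$, and $G$ contains a direct sum of $\mathfrak{c}$ copies of $\mathbb{Z}(p)$. This is an $\mathbb{F}_p$-vector space of dimension $\mathfrak{c}$, and so is $\mathbb{Z}(p)^{\mathbb{N}}$, because an uncountable $\mathbb{F}_p$-space has dimension equal to its cardinality. Declare this subgroup open, with the compact product topology of $\mathbb{Z}(p)^{\mathbb{N}}$.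 Then $G$ is a non-discrete LCA group, hence strongly reflexive.

(b) Let $G$ be countable with $nG=0$ and with a reflexive topology, and let $X=G^\wedge$, so $X^\wedge\cong G$.

\emph{Compact subsets of $G$ are finite.} Let $K\subset G$ be compact. Characters of $G$ take values in $\mathbb{T}[n]$, so the subgroup $Y=\{\chi\in X:\chi|_K=0\}$ equals $\{\chi:\|\chi\|\le\frac1{2n}\text{ on }K\}$ and is open. The characters of $X$ vanishing on $Y$ form the image of the compact group $(X/Y)^\wedge$ under a continuous homomorphism into $X^\wedge\cong G$. This image is a countable compact group, so it is discrete by the Baire category theorem, hence finite, and it contains $K$.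

\emph{$G$ is discrete.} By the previous step $X$ carries the topology of pointwise convergence. Write $G=\bigcup_jG_j$ with finite subgroups $0=G_0\le G_1\le\cdots$. Since $X$ separates the points of $G$, restriction $X\to\operatorname{Hom}(G_{j+1},\mathbb{T})$ is onto by (S1). So there is a finite set $K_j\subset X$ of characters vanishing on $G_j$ whose restrictions to $G_{j+1}$ are all the homomorphisms $G_{j+1}\to\mathbb{T}$ vanishing on $G_j$. An element of $G_j$ is annihilated by all $K_i$ with $i\ge j$, so every neighborhood of $0$ in $X$ contains all but finitely many points of $K=\{0\}\cup\bigcup_jK_j$, and $K$ is compact. Suppose $g\ne0$ satisfies $\|\chi(g)\|\le\frac14$ for all $\chi\in K$, and let $g\in G_{j+1}\setminus G_j$. Then the subgroup $\{\lambda(g+G_j):\lambda\in\operatorname{Hom}(G_{j+1}/G_j,\mathbb{T})\}$ of $\mathbb{T}$ is trivial by Lemma~\ref{lem:circle}(b), so $g\in G_j$ by (S2), a contradiction. Thus $\{0\}$ is a neighborhood of $0$ in $X^\wedge\cong G$.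

For countable $G$, infinite exponent gives a non-discrete strongly reflexive topology by Theorem~\ref{thm:main}, such a topology is reflexive, and a non-discrete reflexive topology forces infinite exponent by (b). Under the continuum hypothesis every infinite group is countable or has cardinality at least $\mathfrak{c}$, and the last statement follows from (a) and (b).
\end{proof}

In part (b), finite exponent makes $Y$ open and the groups $G_j$ finite, while countability enters through the Baire theorem and the exhaustion $G=\bigcup_jG_j$. Neither hypothesis can be omitted, as $(\mathbb{Z},\tau)$ and the compact group $\mathbb{Z}(p)^{\mathbb{N}}$ show.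

\begin{thebibliography}{9}

\bibitem{BCM}
W. Banaszczyk, M. J. Chasco, E. Mart\'{\i}n-Peinador,
\emph{Open subgroups and Pontryagin duality},
Math. Z. 215 (1994).

\bibitem{survey}
\emph{A Survey On Strong Reflexivity Of Abelian Topological Groups},
\texttt{https://eprints.ucm.es/\allowbreak id/\allowbreak eprint/\allowbreak 15140/\allowbreak 2/\allowbreak Survey\_7Abril\_2012-1\%5B1\%5D.pdf}

\end{thebibliography}
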